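# A probability space with no lifting

## 1. The guess that every probability space has a lifting

Take a probability space and identify measurable sets that differ by a null set. Can one choose one representative from each class so that the choice respects complements and finite unions and intersections? The guess one makes first is: yes, always. We make the question precise and test this guess.

Let $(X,\Sigma,\mu)$ be a measure space, $\mathcal N=\{E\in\Sigma:\mu E=0\}$, and $\mathfrak A=\Sigma/\mathcal N$ its measure algebra, with canonical map $E\mapsto E^\bullet$.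

**Definition (lifting).** A lifting of $(X,\Sigma,\mu)$ is a Boolean homomorphism $\theta:\mathfrak A\to\Sigma$ with $(\theta a)^\bullet=a$ for every $a\in\mathfrak A$. Equivalently, it is a Boolean homomorphism $\phi:\Sigma\to\Sigma$ such that $\mu(E\triangle\phi E)=0$ for every $E\in\Sigma$, and $\phi E=\emptyset$ whenever $\mu E=0$.

The two forms correspond by $\phi E=\theta(E^\bullet)$. Given $\phi$, if $E\triangle F$ is null then $\phi E\triangle\phi F=\phi(E\triangle F)=\emptyset$, so $\phi E$ depends only on $E^\bullet$. We always use the form $\phi$. Only finite Boolean operations are required to be preserved.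

*Atoms.* Suppose $X$ is, up to a null set, a countable union of disjoint atoms. Put the remaining null set into one of them, so that $X$ is partitioned into countably many atoms $A_n\in\Sigma$. For $E\in\Sigma$ each $E\cap A_n$ is either null or of full measure in $A_n$. Let $\phi E=\bigcup\{A_n:\mu(E\cap A_n)=\mu A_n\}$. For fixed $n$ the alternative "null or full" is a Boolean homomorphism into $\{0,1\}$, so $\phi$ is a Boolean homomorphism. It lands in $\Sigma$ because the union is countable, and $E\triangle\phi E$ is null. So this space has a lifting, complete or not.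

*Clopen sets.* In $\{0,1\}^\omega$ with the fair-coin measure, no nonempty clopen set is null. So on the algebra of clopen sets $\phi E=E$ is a perfectly good choice.

*One more set.* Write $[\sigma]=\{y\in\{0,1\}^\omega:y{\restriction}k=\sigma\}$ for $\sigma\in\{0,1\}^k$. Let $E$ be the set of $y\ne0$ whose first nonzero coordinate has even index, and suppose $\phi[\sigma]=[\sigma]$ for all $\sigma$. If $x\in E$ then some $[x{\restriction}k]\subseteq E$, so $x\in[x{\restriction}k]=\phi[x{\restriction}k]\subseteq\phi E$. In the same way, if $x\ne0$ and $x\notin E$, then $x\notin\phi E$. At the point $0$ nothing decides: $E$ occupies $\frac12+\frac18+\cdots=\frac23$ of $[0{\restriction}k]$ for even $k$ and $\frac13$ for odd $k$. We must simply choose whether $0\in\phi E$. One such choice is harmless. The trouble will come from making uncountably many of them in a measurable way, and the decisive sets will be of this kind: sets defined by the place where a sequence first leaves a given one.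

## 2. Density points, and where completeness enters

A sensible person now tries to make all the choices at once. Work in $Y=\{0,1\}^\omega$ with the fair-coin measure $\nu$. For measurable $E$ let $\underline\phi E$ be the set of $x$ with $\nu(E\cap[x{\restriction}k])/\nu[x{\restriction}k]\to1$. This is a Borel set, and $\nu(E\triangle\underline\phi E)=0$ by the density theorem (martingale convergence). For each $x$ the family $\{E:x\in\underline\phi E\}$ is a filter containing all conull sets. Extend it to an ultrafilter $\mathcal V_x$ of the algebra of measurable sets, and let $\phi E=\{x:E\in\mathcal V_x\}$. This is a Boolean homomorphism into $\mathcal P(Y)$ that vanishes on null sets, and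
$$\underline\phi E\ \subseteq\ \phi E\ \subseteq\ Y\setminus\underline\phi(Y\setminus E).$$
The two outer sets are Borel and both equal $E$ up to null sets. So $\phi E$ differs from $E$ by a subset of a Borel null set. If $\nu$ is complete, $\phi E$ is measurable and we have a lifting. If we insist on the Borel $\sigma$-algebra, the argument stops exactly here: the $\mathcal V_x$ were chosen independently of one another, and nothing makes $\{x:E\in\mathcal V_x\}$ Borel.

Two results bear on the guess. The **lifting theorem** says that every complete probability space has a lifting, and completeness is needed at only one point in its proof. This makes it natural to wonder whether completeness can be dropped. On the other hand, for Borel measure on $\mathbb R$ (Lebesgue measure restricted to Borel sets), the existence of a lifting is undecidable in ZFC: if ZFC is consistent, it is consistent with ZFC that this space has a lifting, and also consistent that it has none. So Borel measure on $\mathbb R$ does not refute the guess in ZFC. The problem, as posed in *Measure Theory* (https://github.com/lispmarc/analysis),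 is the conjecture that ZFC proves that some probability space has no lifting. We shall prove this conjecture. The guess is wrong.

## 3. Three theorems on spaces without liftings

Write $\mathfrak c=2^{\aleph_0}$.

**Theorem 1 (ZFC).** If $\kappa\ge\mathfrak c^{+++}$, then $\{0,1\}^\kappa$ with its product $\sigma$-algebra and the fair-coin product measure (not completed) has no lifting.

**Theorem 2.** Let $(X_i,\Sigma_i,\mu_i)_{i\in I}$ be probability spaces with $|I|\ge\mathfrak c^{+++}$, each having some $E_i\in\Sigma_i$ with $0<\mu_iE_i<1$. Then the uncompleted product $(\prod X_i,\bigotimes\Sigma_i,\prod\mu_i)$ has no lifting.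

**Theorem 3.** Let $\mu_0$ be an atomless Borel probability on a standard Borel space $S$. There is no lifting $\phi$ of $(S^3,\mathcal B(S^3),\mu_0^3)$ such that for every 2-element $a\subset\{1,2,3\}$, $\phi$ maps Borel sets depending only on the coordinates in $a$ to sets depending only on the coordinates in $a$.

Theorem 1 proves the conjecture. Some largeness of the space is needed. A probability measure on $\mathbb R$ with strictly positive density has the same Borel null sets as Lebesgue measure, hence the same liftings, so it is consistent that this uncompleted space has one.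

The plan is to use the size of $\kappa$ only to find three coordinates that $\phi$ treats independently enough, and then to show by an argument about three random sequences that such a situation is impossible. The third theorem is almost that impossibility statement itself.

## 4. Ultrafilters from a lifting, and reading a sequence at infinity

A lifting $\phi$ assigns to each $x\in X$ the ultrafilter $\{E\in\Sigma:x\in\phi E\}$ of the Boolean algebra $\Sigma$. It contains every conull set, since $\phi$ sends null sets to $\emptyset$. Unlike the $\mathcal V_x$ of Section 2, these ultrafilters fit together: for each fixed $E$, the set of $x$ whose ultrafilter contains $E$ is measurable. The contradiction must come from this.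

From now on
$$G=\mathbb Z/4,\quad q=|G|=4,\quad \varepsilon=\tfrac18,\quad Y=G^\omega,$$
and $\nu$ is the Haar (uniform product) probability on the compact metrizable group $Y$. For $\sigma\in G^k$ let $[\sigma]=\{s\in Y:s{\restriction}k=\sigma\}$. For $g\in G$ and $m\in\omega$ let $t_{g,m}\in Y$ be $0$ at coordinates $<m$ and $g$ at coordinates $\ge m$; for example, $t_{1,2}=(0,0,1,1,1,\dots)$. Let $T=\{t_{g,m}:g\in G,\ m\in\omega\}$, a countable set. For fixed $g$, $t_{g,m}\to0$ as $m\to\infty$, although its tail is constantly $g$. Everything below rests on this tension: in measure $t_{g,m}$ is nearly $0$, at infinity it is $g$.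

**A model for non-measurability.** Let $\mathcal W$ be a nonprincipal ultrafilter on $\omega$, and for $r\in Y$ let $\chi(r)$ be the $g\in G$ with $\{k:r(k)=g\}\in\mathcal W$. Then $\chi:Y\to G$ is a homomorphism, it vanishes on sequences of finite support, and $\chi(r)=g$ if $r$ is eventually $g$. Such a $\chi$ is not $\nu$-measurable. If it were, $\{\chi=0\}$ would be a measurable tail set, so of measure $0$ or $1$ by Kolmogorov's zero-one law; but translating by $t_{g,0}$ carries $\{\chi=0\}$ onto $\{\chi=g\}$, so these $q$ sets have equal measure $\frac1q$.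

We shall force a lifting to produce such a function, "the value of $s$ at an infinite place", and at the same time to agree often with something Borel in $s$.

**Continuity of translation.** If $f:Y\to G$ is Borel, then $\nu\{u:f(u+t)\ne f(u)\}\to0$ as $t\to0$. Indeed, given $\eta>0$, there is $f'$ depending only on coordinates $<k$ with $\nu\{f\ne f'\}<\eta$. If $t$ vanishes below $k$ then $f'(u+t)=f'(u)$, so the measure in question is at most $2\eta$ by invariance of $\nu$. The same holds for indicator functions of Borel sets.

## 5. From $\kappa$ coordinates to three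

A set in a product $\sigma$-algebra is determined by countably many coordinates, because the sets so determined form a $\sigma$-algebra containing the generators. So a lifting $\phi$ of $Y^\kappa$ attaches to each $E$ a countable set of coordinates on which $\phi E$ depends. The $\sigma$-algebra generated by two coordinates has only $\mathfrak c$ members, so only $\mathfrak c$ coordinates are involved in $\phi E$ for all such $E$ together. If $\kappa$ is large, three coordinates can be found none of which is involved with the pair of the others.

**Lemma 4 (free triples).** Let $\kappa\ge\mathfrak c^{+++}$ and let $A:[\kappa]^2\to\mathcal P(\kappa)$ satisfy $|A(a)|\le\mathfrak c$ for all $a$. Then there are distinct $\alpha,\beta,\gamma<\kappa$ with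
$$\gamma\notin A(\{\alpha,\beta\}),\qquad \beta\notin A(\{\alpha,\gamma\}),\qquad \alpha\notin A(\{\beta,\gamma\}).$$

Some size is needed: on $\kappa=\mathfrak c^+$ let $A(a)=\{\zeta:\zeta<\max a\}$. Each $A(a)$ has size at most $\mathfrak c$, but the smallest of three ordinals always lies in $A$ of the other two.

*Proof.* (This is a case of Kuratowski's free set theorem.) We choose $\gamma$ first, from outside a large set; then $\beta$, then $\alpha$. Take $W\subseteq\kappa$ with $|W|=\mathfrak c^{++}$. The set $W\cup\bigcup_{a\in[W]^2}A(a)$ has size at most $\mathfrak c^{++}<\kappa$; pick $\gamma\in\kappa$ outside it. Take $V\subseteq W$ with $|V|=\mathfrak c^+$. The set $V\cup\bigcup_{\eta\in V}A(\{\eta,\gamma\})$ has size at most $\mathfrak c^+<|W|$; pick $\beta\in W$ outside it. Finally $|A(\{\beta,\gamma\})|\le\mathfrak c<|V|$; pick $\alpha\in V\setminus A(\{\beta,\gamma\})$. The three are distinct, since $\gamma\notin W$, $\beta\in W\setminus V$ and $\alpha\in V$. As $\alpha,\beta\in W$, $\gamma\notin A(\{\alpha,\beta\})$. As $\alpha\in V$, $\beta\notin A(\{\alpha,\gamma\})$. And $\alpha\notin A(\{\beta,\gamma\})$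 by choice. $\blacksquare$

We record what the three coordinates give us.

**Definition (configuration).** A configuration consists of the following data.

* (C1) A probability space $(X,\Sigma,\mu)$ and a lifting $\phi:\Sigma\to\Sigma$.
* (C2) $\Sigma$-measurable maps $y_1,y_2,y_3:X\to Y$ such that $(y_1,y_2,y_3)$ has distribution $\nu^3$. Write $\Sigma_{ij}=\{(y_i,y_j)^{-1}[B]:B\subseteq Y^2\text{ Borel}\}$.
* (C3) A (Borel, $\Sigma$)-measurable $\xi:Y^3\to X$ with $y_i(\xi(p_1,p_2,p_3))=p_i$ for $i=1,2,3$.
* (C4) If $\{i,j,k\}=\{1,2,3\}$ and $E\in\Sigma_{ij}$, then whether $\xi(p)\in\phi E$ does not depend on $p_k$.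
* (C5) For each $i$ there is a $\nu$-conull Borel set $Q_i\subseteq Y$ such that if $p_i\in Q_i$ then $\xi(p)\in\phi(y_i^{-1}[p_i{\restriction}k])$ for all $k$ (here $y_i^{-1}[\sigma]$ means the preimage of the basic set $[\sigma]$).

To see what is being asked, take $X=Y^3$, $y_i$ the coordinates, $\xi=\mathrm{id}$, and $\phi E=E$ on clopen $E$ only. For clopen sets (C4) says that a set depending on coordinates $i,j$ does not depend on the third coordinate, and (C5) says that $p_i\in[p_i{\restriction}k]$; both are true. The claim will be that no $\phi$ on all of $\Sigma$ can do this.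

**Proposition 5.** No configuration exists.

Condition (C5) comes nearly for free.

**Lemma 6.** Suppose (C1)–(C4) hold. For $i=1,2,3$ let $N_i=\bigcup_{\sigma}\bigl(y_i^{-1}[\sigma]\triangle\phi(y_i^{-1}[\sigma])\bigr)$, where $\sigma$ runs over all finite sequences in $G$. If $\nu^3\{p:\xi(p)\in N_i\}=0$ for each $i$, then (C5) holds.

*Proof.* Let $\{i,j,k\}=\{1,2,3\}$. The set $N_i$ is a countable union of null members of $\Sigma$. By (C3), $\xi(p)\in y_i^{-1}[\sigma]$ if and only if $p_i\in[\sigma]$. Since $y_i^{-1}[\sigma]$ belongs to both $\Sigma_{ij}$ and $\Sigma_{ik}$, (C4) shows that whether $\xi(p)\in\phi(y_i^{-1}[\sigma])$ depends neither on $p_k$ nor on $p_j$. So the Borel set $\xi^{-1}[N_i]$ depends only on $p_i$; let $Q_i$ be the set of $p_i$ for which $\xi(p)\notin N_i$. It is Borel, being a section of a Borel set, and conull. If $p_i\in Q_i$ then, for every $k$, $\xi(p)\in y_i^{-1}[p_i{\restriction}k]\setminus N_i\subseteq\phi(y_i^{-1}[p_i{\restriction}k])$. $\blacksquare$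

**Proof of Theorem 1 from Proposition 5.** The purpose is to turn a lifting into a configuration. Identify $\{0,1\}^2$ with $G$ as sets; then $\{0,1\}^{\omega\times2}$ becomes $Y$, with its Borel sets and its measure $\nu$. Since $|\kappa\times\omega\times2|=\kappa$, the space of Theorem 1 is isomorphic to $(X,\Sigma,\mu)=(Y^\kappa,\bigotimes_\kappa\mathcal B(Y),\nu^\kappa)$. Suppose $\phi$ is a lifting of it, and let $y_\delta(x)=x_\delta$.

For $E\in\Sigma$ let $J(E)\subseteq\kappa$ be a countable set of coordinates determining $E$. For $a\in[\kappa]^2$ let $\Sigma_a$ be the $\sigma$-algebra generated by $y_\delta$, $\delta\in a$. As $Y^2$ has $\mathfrak c$ Borel sets, $|\Sigma_a|\le\mathfrak c$, so $A(a)=\bigcup\{J(\phi E):E\in\Sigma_a\}$ has size at most $\mathfrak c$. Take $\alpha,\beta,\gamma$ from Lemma 4 and put $y_1=y_\alpha$, $y_2=y_\beta$, $y_3=y_\gamma$. For $w\in Y^{\kappa\setminus\{\alpha,\beta,\gamma\}}$ let $\xi_w(p)\in X$ have coordinates $p_1,p_2,p_3$ at $\alpha,\beta,\gamma$ and $w$ elsewhere.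

For every $w$, (C1) and (C2) are clear, and (C3) holds because each coordinate of $\xi_w(p)$ is a Borel function of $p$. For (C4), if for instance $E\in\Sigma_{12}=\Sigma_{\{\alpha,\beta\}}$, then $J(\phi E)\subseteq A(\{\alpha,\beta\})\not\ni\gamma$, so whether $\xi_w(p)\in\phi E$ does not depend on $p_3$. The other two cases are the same. The sets $N_1,N_2,N_3$ of Lemma 6 do not depend on $w$; they lie in $\Sigma$ and are $\mu$-null. By Fubini's theorem on $Y^3\times Y^{\kappa\setminus\{\alpha,\beta,\gamma\}}$, almost every $w$ satisfies $\nu^3\{p:\xi_w(p)\in N_i\}=0$ for $i=1,2,3$. Fix one. By Lemma 6 we have a configuration, contradicting Proposition 5. $\blacksquare$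

It remains to prove Proposition 5. Sections 6 to 8 do this.

## 6. Two splitting times

Suppose a configuration is given. For $p\in Y^3$ let $\mathcal U_p=\{E\in\Sigma:\xi(p)\in\phi E\}$, an ultrafilter of $\Sigma$ containing all conull sets. For $\Sigma$-measurable $f:X\to G$ let $p[f]$ be the unique $g\in G$ with $f^{-1}\{g\}\in\mathcal U_p$; it exists because $X$ is the disjoint union of the $q$ sets $f^{-1}\{g\}$. Then:

* (U1) if $\{f=f'\}\in\mathcal U_p$ then $p[f]=p[f']$, since $\{f=f'\}\cap\{f=p[f]\}\subseteq\{f'=p[f]\}$;
* (U2) $p[f+f']=p[f]+p[f']$, since $\{f=p[f]\}\cap\{f'=p[f']\}\subseteq\{f+f'=p[f]+p[f']\}$;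
* (U3) $\{p:E\in\mathcal U_p\}=\xi^{-1}[\phi E]$ is Borel for each $E\in\Sigma$, so $p\mapsto p[f]$ is Borel for each fixed $f$;
* (U4) if $f$ is $\Sigma_{ij}$-measurable and $\{i,j,k\}=\{1,2,3\}$, then $p[f]$ does not depend on $p_k$, by (C4).

For $s,t\in Y$ define on $X$, with $\min\emptyset=\infty$,
$$n_s=\min\{k:y_1(k)\ne s(k)\},\qquad e_t=\min\{k:y_3(k)\ne y_2(k)+t(k)\}.$$
So $n_s$ is the place where $y_1$ leaves $s$ (for $s=0$ and $y_1=(0,0,3,\dots)$ it is $2$), and $e_t$ is the place where $y_3$ leaves $y_2+t$. Both are finite $\mu$-a.e., because by (C2) $\mu\{y_1=s\}=\nu\{s\}=0$ and $\mu\{y_3=y_2+t\}=\nu^2\{(u,v):v=u+t\}=0$. At points $p=(s,u,u+t)$, condition (C5) will make these times larger than every finite number from the point of view of $\mathcal U_p$. Which comes first? We shall see that each answer has a price.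

For $s,t,r\in Y$ put
$$b_s=y_2(n_s),\qquad c_s=y_3(n_s),\qquad a_t=y_1(e_t-1),\qquad h_{r,t}=r(e_t-1),$$
where $b_s,c_s$ are set to $0$ where $n_s=\infty$, and $a_t,h_{r,t}$ are set to $0$ where $e_t\in\{0,\infty\}$. These are $\Sigma$-measurable functions into $G$. Moreover $b_s$ is $\Sigma_{12}$-measurable, $c_s$ is $\Sigma_{13}$-measurable and $h_{r,t}$ is $\Sigma_{23}$-measurable. So by (U4) the following are well defined, and by (U3) they are Borel:
$$B_s(u)=(s,u,v)[b_s]\ \text{(for any }v),\qquad C_s(v)=(s,u,v)[c_s]\ \text{(for any }u),$$
$$H_{r,t}(u)=(s,u,u+t)[h_{r,t}]\ \text{(for any }s),\qquad R_t(s,u)=(s,u,u+t)[a_t].$$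
Here $B_s,C_s,H_{r,t}$ are Borel on $Y$ for fixed $s,r,t$, while $R_t$ is Borel on $Y^2$, because $a_t$ is one function that does not change with $s$. No such joint statement is available for $H_{s,t}(u)$ as a function of $(s,u)$, since $h_{s,t}$ changes with $s$. Finally let
$$D_{s,t}=\{u:\{n_s<e_t\}\in\mathcal U_{(s,u,u+t)}\},\qquad E_{s,t}=Y\setminus D_{s,t}=\{u:\{e_t\le n_s\}\in\mathcal U_{(s,u,u+t)}\},$$
which are Borel for fixed $s,t$.

**Step 1 (the case $n_s<e_t$ is rare on average).** *For every $s\in Q_1$ there is $m(s)$ such that*
$$\sum_{g\in G}\nu(E_{s,t_{g,m}})\ \ge\ q-1-\varepsilon\qquad\text{for all }m\ge m(s).\tag{1}$$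

The point of this step: if $y_1$ leaves $s$ before $y_3$ leaves $y_2+t$, then the difference $y_3-y_2$ at the place $n_s$ is the tail value $g$ of $t$. But the two values $y_2(n_s)$, $y_3(n_s)$ are each seen by only two of the three coordinates, so for a given $u$ their difference hardly notices the small shift $t_{g,m}$, and cannot equal $g$ for several $g$.

Let $t=t_{g,m}$, $u\in D_{s,t}$, $p=(s,u,u+t)$. By (C5) with $i=1$, $\mathcal U_p$ contains $y_1^{-1}[s{\restriction}m]\subseteq\{n_s\ge m\}$. So $\{m\le n_s<e_t\}\in\mathcal U_p$. On this set $n_s<\infty$, and since $n_s<e_t$ we have $y_3(n_s)=y_2(n_s)+t(n_s)=y_2(n_s)+g$, that is, $c_s=b_s+g$. By (U1) and (U2), $C_s(u+t_{g,m})=B_s(u)+g$. Hence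
$$\nu(D_{s,t_{g,m}})\le\nu\{u:C_s(u)-B_s(u)=g\}+\nu\{u:C_s(u+t_{g,m})\ne C_s(u)\}.$$
Summed over $g\in G$, the first terms give exactly $1$. Each of the $q$ second terms tends to $0$ as $m\to\infty$, by continuity of translation. So $\sum_g\nu(D_{s,t_{g,m}})\le1+\varepsilon$ for all large $m$, which is (1).

**Step 2 (in the case $e_t\le n_s$, a Borel function reads $s$ at infinity).** The point of this step: if $e_t\le n_s$ then $y_1$ still agrees with $s$ at the place $e_t-1$, so $a_t=h_{s,t}$ there. We then list the properties of $H$ that make it behave like the function $\chi$ of Section 4.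

Fix $t$. Call $u$ *$t$-good* if $u\in Q_2$ and $u+t\in Q_3$; almost every $u$ is $t$-good. For $t$-good $u$, every $s$ and every $k$,
$$\{e_t\ge k\}\ \supseteq\ y_2^{-1}[u{\restriction}k]\cap y_3^{-1}[(u+t){\restriction}k]\ \in\ \mathcal U_{(s,u,u+t)}.\tag{2}$$
The inclusion holds because on the middle set $y_3(j)=u(j)+t(j)=y_2(j)+t(j)$ for $j<k$; the membership is (C5) for $i=2,3$. Consequently:

* (H0) *If $u\in E_{s,t}$ is $t$-good, then $R_t(s,u)=H_{s,t}(u)$.* By (2) and since $\{e_t<\infty\}$ is conull, $\{1\le e_t\le n_s,\ e_t<\infty\}\in\mathcal U_{(s,u,u+t)}$. On this set $e_t-1<n_s$, so $a_t=y_1(e_t-1)=s(e_t-1)=h_{s,t}$; apply (U1).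
* (H1) $H_{r+r',t}=H_{r,t}+H_{r',t}$, by (U2), since $h_{r+r',t}=h_{r,t}+h_{r',t}$ pointwise.
* (H2) *If $r(k)=g$ for all $k\ge k_0$, then $H_{r,t}=g$ $\nu$-a.e.* Indeed, for $t$-good $u$ the set $\{k_0+1\le e_t<\infty\}$ is in the ultrafilter, and $h_{r,t}=g$ on it.
* (H3) *For $I\subseteq\omega$ let $r_I\in Y$ be $1$ on $I$ and $0$ elsewhere. Then $H_{r_I,t}$ takes only the values $0,1$; and if $I\cap I'$ is finite, then $\nu(\{H_{r_I,t}=1\}\cap\{H_{r_{I'},t}=1\})=0$.* The first part holds because $h_{r_I,t}$ takes only the values $0,1$. For the second, let $u$ be $t$-good and in the intersection. Then $\{1\le e_t<\infty,\ e_t-1\in I\cap I'\}$ is in the ultrafilter. It is disjoint from $\{e_t\ge k\}$ for large $k$, which is also in the ultrafilter by (2): a contradiction.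

Let $M_t(s)=\nu\{u:R_t(s,u)=H_{s,t}(u)\}$. By (H0), $M_t(s)\ge\nu(E_{s,t})$, so (1) gives
$$s\in Q_1,\ m\ge m(s)\ \Longrightarrow\ \sum_{g\in G}M_{t_{g,m}}(s)\ \ge\ q-1-\varepsilon.\tag{3}$$

In words: averaged over the $q$ shifts $t_{g,m}$, the Borel object $R_t(s,\cdot)$ agrees with the tail object $H_{s,t}$ on a proportion of about $(q-1)/q=\frac34$.

## 7. Comparing $s$ with $s+t_{1,k}$: a circular choice

Here is the natural way to finish. Let $s\in Q_1$ and let $s'=s+t_{1,k}$ with $k$ large. By (H1) and (H2), $H_{s',t}=H_{s,t}+1$ a.e., for every $t$. On the other hand $s'$ is close to $s$, so a Borel function of $s$ should hardly change: suppose that for some $m$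
$$\nu\{u:R_t(s',u)\ne R_t(s,u)\}<\varepsilon/q\quad\text{for }t=t_{h,m},\ h\in G,$$
that $s'\in Q_1$, and that $m\ge m(s)$ and $m\ge m(s')$. Then by (3) the measures of $\{R_{t_{h,m}}(s,\cdot)=H_{s,t_{h,m}}\}$ sum over $h$ to at least $q-1-\varepsilon$. By (3) for $s'$, those of $\{R_{t_{h,m}}(s,\cdot)=H_{s,t_{h,m}}+1\}$ sum to at least $q-1-2\varepsilon$. For each $h$ the two sets are disjoint, so $q\ge2q-2-3\varepsilon$, that is, $4\ge6-\frac38$, which is false. (Here we see why we do not use bits. With $G=\mathbb Z/2$ the inequality would read $2\ge2-3\varepsilon$, and there would be no contradiction.)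

The gap is in the order of choices. First we need $m\ge m(s)$; then $k$ must be large, depending on $m$, to make $R_{t_{h,m}}(s',\cdot)$ close to $R_{t_{h,m}}(s,\cdot)$; but then we need $m\ge m(s+t_{1,k})$, and $m(s+t_{1,k})$ may exceed $m$. Enlarging $m$ forces a new $k$, and so on.

If $s\mapsto m(s)$ could be chosen measurable, then $\{m(s)\le m\}$ would have measure close to $1$ for some fixed $m$, and for most $s$ both $s$ and $s+t_{1,k}$ would lie in it. But $m(s)$ was obtained from $B_s$ and $C_s$, which come from $\phi$ applied to sets varying with $s$, and we have no measurability in $s$. A set of outer measure $1$ is not enough. Take $\chi$ from Section 4 and $S=\{\chi=0\}$. Since $\chi(s+t_{1,k})=\chi(s)+1$, $S$ is disjoint from $S-t_{1,k}$ for every $k$. Yet $S$ has outer measure $1$. To see this, let $W$ be a measurable set containing $S$ with $\nu(W)$ equal to the outer measure of $S$. As $S$ is invariant under the countably many translations by finitely supported sequences, we may replace $W$ by the intersection of its translates by these, so $W$ is a tail set and $\nu(W)\in\{0,1\}$.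 And $\nu(W)\ne0$, as $q$ translates of $S$ cover $Y$.

The way out is not to compare two points $s$ and $s'$ at one stage $m$. We construct sequences in infinitely many blocks, so that at stage $m_l$ the closeness in the first variable forces $R_{t_{h,m_l}}$ to behave as if the sequence stayed forever at its $l$-th block value. This is a statement about countably many stages prepared in advance, using only $m(\cdot)$ at finitely many points per stage. Then we look at one limit sequence $s$ and wait for a stage $m_l\ge m(s)$. To contradict (3) for $s$ itself we must know $H_{s,t}$ for all $t\in T$, although $s$ is not eventually constant; an almost disjoint family supplies an $s$ for which we do.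

## 8. Continuity on a Cantor set, blocks, and an almost disjoint family

**Step 3 (a Cantor set of good $s$).** The purpose is to find many $s\in Q_1$, closed under inserting block values, on which $s\mapsto R_t(s,\cdot)$ is honestly continuous for all $t\in T$.

Let $L^0$ be the space of $\nu$-classes of measurable functions $Y\to G$ with the metric $d(f,f')=\nu\{f\ne f'\}$. It is separable: functions of finitely many coordinates form a countable dense set. For $t\in T$ the map $s\mapsto R_t(s,\cdot)\in L^0$ is Borel, for the preimage of the ball of radius $\delta$ about $f$ is $\{s:\nu\{u:R_t(s,u)\ne f(u)\}<\delta\}$, which is Borel by Fubini since $R_t$ is Borel on $Y^2$, and open sets in $L^0$ are countable unions of balls. Enumerate $T$. By Lusin's theorem there is, for the $j$-th element $t$ of $T$, a compact set of measure greater than $1-2^{-j-3}$ $(j\ge0)$ on which $s\mapsto R_t(s,\cdot)$ is continuous. Intersecting all these with a compact subset of $Q_1$ of measure greater than $\frac34$, we get a compact $P\subseteq Q_1$ with $\nu(P)>\frac12$ on which all the maps $s\mapsto R_t(s,\cdot)$,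 $t\in T$, are continuous.

Put $P_0=P$. Choose $k_0<k_1<\cdots$ recursively so that
$$P_{l+1}=\bigcap_{g\in G}(P_l-t_{g,k_l})=\{x:x+t_{g,k_l}\in P_l\text{ for all }g\in G\}$$
satisfies $\nu(P_l\setminus P_{l+1})<2^{-l-3}$. This is possible by continuity of translation applied to the indicator function of $P_l$, since $t_{g,k}\to0$ as $k\to\infty$ for each of the finitely many $g$. Taking $g=0$ shows $P_{l+1}\subseteq P_l$. Hence $\nu(\bigcap_lP_l)>\frac12-\frac14>0$. Fix $b\in\bigcap_lP_l$. Given $L$ and $g_0,\dots,g_{L-1}\in G$, start from $b\in P_L$: adding $t_{g_{L-1},k_{L-1}}$ lands in $P_{L-1}$, then adding $t_{g_{L-2},k_{L-2}}$ lands in $P_{L-2}$, and so on, so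
$$b+\sum_{l<L}t_{g_l,k_l}\in P_0=P.\tag{4}$$

For $\rho\in Z:=G^\omega$ let $\hat\rho\in Y$ be $0$ on $[0,k_0)$ and constantly $\rho(l)$ on $[k_l,k_{l+1})$ for each $l$, and let $s_\rho=b+\hat\rho$. If $\rho$ is constant from $L-1$ on (with $L\ge1$), then $\hat\rho=\sum_{l<L}t_{g_l,k_l}$ with $g_0=\rho(0)$ and $g_l=\rho(l)-\rho(l-1)$ for $1\le l<L$, so $s_\rho\in P$ by (4). Eventually constant $\rho$ are dense in $Z$, $\rho\mapsto s_\rho$ is continuous, and $P$ is closed. So $s_\rho\in P\subseteq Q_1$ for all $\rho\in Z$. Put
$$\tilde R_t(\rho)=R_t(s_\rho,\cdot)-H_{b,t}\in L^0.$$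
For $t\in T$ this is continuous in $\rho\in Z$, since subtracting the fixed function $H_{b,t}$ is an isometry of $L^0$. By (H1), $H_{s_\rho,t}=H_{b,t}+H_{\hat\rho,t}$, so
$$M_t(s_\rho)=\nu\{\tilde R_t(\rho)=H_{\hat\rho,t}\}.\tag{5}$$

**Step 4 (blocks).** The purpose is to choose stages $m_l$ and blocks so that at stage $m_l$ only the $l$-th block value is seen. We choose $0=a_0<a_1<\cdots$ and $m_0<m_1<\cdots$ in $\omega$ such that, writing $\rho_c\in Z$ (for $c\in G^\omega$) for the sequence equal to $c(l)$ on $[a_l,a_{l+1})$ for each $l$,
$$\sum_{h\in G}\nu\{\tilde R_{t_{h,m_l}}(\rho_c)=c(l)\}\ \ge\ q-1-2\varepsilon\qquad\text{for all }c\in G^\omega,\ l\in\omega.\tag{6}$$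

Suppose $a_0,\dots,a_l$ are given, together with $m_{l-1}$ if $l\ge1$. Consider the $q^{l+1}$ sequences $\rho$ that equal $c(j)$ on $[a_j,a_{j+1})$ for $j<l$ and equal $c(l)$ on all of $[a_l,\infty)$, one for each choice of $c(0),\dots,c(l)\in G$. Choose $m_l$ with $m_l\ge m(s_\rho)$ for all of these finitely many $\rho$, and $m_l>m_{l-1}$ if $l\ge1$. For such $\rho$, $\hat\rho$ is eventually $c(l)$, so $H_{\hat\rho,t}=c(l)$ a.e. by (H2), and (5) and (3) give
$$\sum_{h\in G}\nu\{\tilde R_{t_{h,m_l}}(\rho)=c(l)\}=\sum_{h\in G}M_{t_{h,m_l}}(s_\rho)\ \ge\ q-1-\varepsilon.$$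
The $q$ maps $\tilde R_{t_{h,m_l}}$, $h\in G$, are uniformly continuous on the compact space $Z$. So there is $a_{l+1}>a_l$ such that if $\rho,\rho'$ agree on $[0,a_{l+1})$ then $d(\tilde R_{t_{h,m_l}}(\rho),\tilde R_{t_{h,m_l}}(\rho'))<\varepsilon/q$ for all $h\in G$. This completes the recursion. For any $c$, the sequence $\rho_c$ agrees on $[0,a_{l+1})$ with the $\rho$ given by $c(0),\dots,c(l)$; replacing $\rho$ by $\rho_c$ changes each of the $q$ measures by less than $\varepsilon/q$, and (6) follows.

Note that in this step $m(\cdot)$ was used only at finitely many points for each $l$, all known before $a_{l+1}$ was chosen. This is how the circle of Section 7 is broken.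

**Step 5 (contradiction).** The purpose is to find a $\rho_c$ that has infinitely many blocks of $1$'s, but whose $H$-value is $0$ for all $t\in T$.

For $J\subseteq\omega$ let $c_J\in G^\omega$ be $1$ on $J$ and $0$ off $J$, let $\rho_J=\rho_{c_J}$ and $\hat J=\bigcup_{l\in J}[k_{a_l},k_{a_{l+1}})$. Unwinding the definitions, $\hat\rho_J=r_{\hat J}$ in the notation of (H3). The intervals $[k_{a_l},k_{a_{l+1}})$ are disjoint and finite, so if $J\cap J'$ is finite then so is $\hat J\cap\hat J'$.

Recall that a family of infinite subsets of $\omega$ is *almost disjoint* if any two distinct members have finite intersection, and that there is an uncountable one. In the countable set of finite $0$-$1$ sequences, attach to each $x\in\{0,1\}^\omega$ the infinite set $\{x{\restriction}k:k\in\omega\}$; two of these share only the common initial segments of the two points. Transfer this to $\omega$ by a bijection. Let $\mathcal J$ be such an uncountable family.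

Fix $t\in T$. By (H3) the sets $\{H_{\hat\rho_J,t}=1\}$, $J\in\mathcal J$, are pairwise disjoint modulo null sets, so only countably many of them are non-null. As $T$ is countable and $\mathcal J$ is not, there is $J\in\mathcal J$ such that $\{H_{\hat\rho_J,t}=1\}$ is null for every $t\in T$. Since $H_{\hat\rho_J,t}$ takes only the values $0,1$, it is $0$ a.e. for every $t\in T$. By (3) and (5),
$$\sum_{h\in G}\nu\{\tilde R_{t_{h,m}}(\rho_J)=0\}\ \ge\ q-1-\varepsilon\qquad\text{for all }m\ge m(s_{\rho_J}).$$
Since $J$ is infinite and $m_l\to\infty$, there is $l\in J$ with $m_l\ge m(s_{\rho_J})$. For this $l$, $c_J(l)=1$ and (6) gives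
$$\sum_{h\in G}\nu\{\tilde R_{t_{h,m_l}}(\rho_J)=1\}\ \ge\ q-1-2\varepsilon.$$
For each $h$ the events $\{\tilde R_{t_{h,m_l}}(\rho_J)=0\}$ and $\{\tilde R_{t_{h,m_l}}(\rho_J)=1\}$ are disjoint. Adding the two bounds with $m=m_l$,
$$q\ \ge\ (q-1-\varepsilon)+(q-1-2\varepsilon)=2q-2-3\varepsilon,$$
that is, $4\ge6-\frac38$, which is false. This proves Proposition 5, and with it Theorem 1. $\blacksquare$

## 9. Three-dimensional liftings and arbitrary factors

**Proof of Theorem 3.** Here the three coordinates are given at the start, so we only have to recognize a configuration. By the isomorphism theorem for atomless standard Borel probability spaces (Kechris, *Classical Descriptive Set Theory*, 17.41) there is a Borel isomorphism of $S$ onto $Y$ carrying $\mu_0$ to $\nu$. Applied in each coordinate, it preserves the hypothesis on $\phi$, so we may take $S=Y$ and $\mu_0=\nu$. Suppose such a $\phi$ exists. Let $X=Y^3$, let $y_i$ be the coordinate maps and $\xi=\mathrm{id}$. (C1)–(C3) are clear. If $E\in\Sigma_{ij}$ then $E$ is a Borel set depending only on coordinates $i,j$, so $\phi E$ depends only on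 these coordinates, which is (C4). The sets $N_i$ of Lemma 6 are null and $\xi$ is the identity, so $\nu^3\{p:\xi(p)\in N_i\}=0$, and Lemma 6 gives (C5). This contradicts Proposition 5. $\blacksquare$

**Proof of Theorem 2.** The factors may now be arbitrary, and each supplies only one biased event $E_i$. We bundle countably many of them into a copy of $(Y,\nu)$, and we need a new section map $\xi$.

*Building independent copies of $Y$.* Let $\kappa=\mathfrak c^{+++}$ and take $I'\subseteq I$ with $|I'|=\kappa$. Then $I'$ is the union over $n\ge2$ of the sets $\{i\in I':\frac1n\le\mu_iE_i\le1-\frac1n\}$. As $\kappa$ has uncountable cofinality, one of these has size $\kappa$; fix that $n$. Choose disjoint countably infinite subsets $I_\delta$ ($\delta<\kappa$) of it. Let $\lambda_\delta$ be the product on $\{0,1\}^{I_\delta}$ of the Bernoulli measures giving $1$ the mass $\mu_iE_i$. A point has $\lambda_\delta$-measure at most $(1-\frac1n)^N$ for every $N$, so $\lambda_\delta$ is atomless. By the isomorphism theorem there is a Borel isomorphism $\psi_\delta:Y\to\{0,1\}^{I_\delta}$ carrying $\nu$ to $\lambda_\delta$.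 Write $X=\prod X_i$, $\Sigma=\bigotimes\Sigma_i$, $\mu=\prod\mu_i$, and let
$$y_\delta(x)=\psi_\delta^{-1}\bigl((\chi_{E_i}(x_i))_{i\in I_\delta}\bigr),$$
where $\chi_{E_i}$ is the indicator function of $E_i$. Under $\mu$ the sequence $(\chi_{E_i}(x_i))_{i\in I_\delta}$ has distribution $\lambda_\delta$, so $y_\delta$ has distribution $\nu$. The $y_\delta$ are independent because they use disjoint sets of coordinates.

*Choosing three of them.* Suppose $\phi$ is a lifting. For $E\in\Sigma$ let $J(E)\subseteq I$ be a countable set of coordinates determining $E$. For $a\in[\kappa]^2$ let $\Sigma_a$ be the $\sigma$-algebra generated by $y_\delta$, $\delta\in a$, and let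
$$A(a)=\{\zeta<\kappa:I_\zeta\cap J(\phi E)\ne\emptyset\text{ for some }E\in\Sigma_a\}.$$
Each countable $J(\phi E)$ meets only countably many of the disjoint sets $I_\zeta$, and $|\Sigma_a|\le\mathfrak c$, so $|A(a)|\le\mathfrak c$. Take $\alpha,\beta,\gamma$ from Lemma 4. Write $y_1,y_2,y_3$ for $y_\alpha,y_\beta,y_\gamma$ and $p=(p_\alpha,p_\beta,p_\gamma)$ for points of $Y^3$, and let $I^*=I_\alpha\cup I_\beta\cup I_\gamma$.

*The section maps.* For $z=(z_i^0,z_i^1)_{i\in I^*}\in\prod_{i\in I^*}(X_i\setminus E_i)\times E_i$ and $w\in\prod_{i\notin I^*}X_i$, let $\xi_{z,w}(p)$ have $i$-th coordinate $z_i^{\psi_\delta(p_\delta)(i)}$ for $i\in I_\delta$, $\delta\in\{\alpha,\beta,\gamma\}$, and $w_i$ for $i\notin I^*$. (C1) and (C2) are clear. For (C3): each coordinate of $\xi_{z,w}(p)$ is constant in $p$ or takes two values, each on a Borel set of $p$, so $\xi_{z,w}$ is measurable. Since $z_i^1\in E_i$ and $z_i^0\notin E_i$, the indicator $\chi_{E_i}$ of the $i$-th coordinate is $\psi_\delta(p_\delta)(i)$, whence $y_\delta(\xi_{z,w}(p))=p_\delta$. For (C4): if, say, $E\in\Sigma_{\{\alpha,\beta\}}$, then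 $\gamma\notin A(\{\alpha,\beta\})$ says that $J(\phi E)\cap I_\gamma=\emptyset$; as only the coordinates of $\xi_{z,w}(p)$ in $I_\gamma$ depend on $p_\gamma$, whether $\xi_{z,w}(p)\in\phi E$ does not depend on $p_\gamma$. The other two cases are the same.

*Choosing $z$ and $w$.* Give $(p,z,w)$ the product measure, where $p$ has distribution $\nu^3$, $w$ has distribution $\prod_{i\notin I^*}\mu_i$, and $z_i^0$, $z_i^1$ are distributed according to the conditional probabilities of $\mu_i$ on $X_i\setminus E_i$ and on $E_i$. We claim that $(p,z,w)\mapsto\xi_{z,w}(p)$ is measurable and inverse-measure-preserving onto $(X,\Sigma,\mu)$. For $i\in I_\delta$ and $F\in\Sigma_i$, the $i$-th coordinate lies in $F$ exactly when either $\psi_\delta(p_\delta)(i)=1$ and $z_i^1\in F\cap E_i$, or $\psi_\delta(p_\delta)(i)=0$ and $z_i^0\in F\setminus E_i$. This is a measurable condition, with probability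
$$\mu_iE_i\cdot\frac{\mu_i(F\cap E_i)}{\mu_iE_i}+(1-\mu_iE_i)\cdot\frac{\mu_i(F\setminus E_i)}{1-\mu_iE_i}=\mu_iF.$$
The bits $\psi_\delta(p_\delta)(i)$, for $i\in I_\delta$ and $\delta\in\{\alpha,\beta,\gamma\}$, are independent, because $\psi_\delta$ carries $\nu$ to the product measure $\lambda_\delta$. Together with the independence of the $z_i^0,z_i^1,w_i$, this makes all the coordinates of $\xi_{z,w}(p)$ independent, and the claim follows.

The sets $N_1,N_2,N_3$ of Lemma 6 do not depend on $z,w$, and are $\mu$-null members of $\Sigma$. By the claim, their preimages are null in the space of $(p,z,w)$. By Fubini there are $z,w$ with $\nu^3\{p:\xi_{z,w}(p)\in N_j\}=0$ for $j=1,2,3$. With $\xi=\xi_{z,w}$, Lemma 6 gives (C5), and we have a configuration. This contradicts Proposition 5. $\blacksquare$
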